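
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Seaweed multiplication in $O(n\log n/\log\log n)$ time}


\begin{abstract}
The distribution matrix of an $n\times n$ permutation matrix counts the ones below and to the left of each grid point. The min-plus product of two such matrices is again a distribution matrix, and seaweed multiplication is the problem of computing the resulting permutation from the two given ones. We show that on a word-RAM with words of $\Theta(\log n)$ bits this can be done deterministically in $O(n\log n/\log\log n)$ time and $O(n)$ space. The algorithm is a divide and conquer whose branching factor is a small power of $\log n$; the main step merges all parts at once in linear time, by a sweep over a coarse grid combined with table lookup. We also give a version whose running time depends on the entropy of a partition into parts with known products,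 and extensions to run-structured inputs and to subpermutation matrices.
\end{abstract}

\section{Introduction}

\subsection*{The problem}
Let $P$ be an $n\times n$ permutation matrix and let $\pi$ be the corresponding permutation of $[n]=\{1,\dots,n\}$, so that $P(k,\pi(k))=1$ and all other entries are $0$. The \emph{distribution matrix} of $P$ is the $(n+1)\times(n+1)$ matrix
\[
P^{\Sigma}(i,j)=\#\{k:\ k>i,\ \pi(k)\le j\},\qquad 0\le i,j\le n .
\]
We think of $(i,j)$ as a point of the integer grid, at the common corner of up to four matrix entries. Then $P^\Sigma(i,j)$ counts the ones of $P$ that lie below and to the left of this point. The \emph{distance product} of two matrices indexed by $\{0,\dots,n\}$ is their product in the min-plus semiring,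
\[
(A\odot B)(i,l)=\min_{0\le j\le n}\bigl(A(i,j)+B(j,l)\bigr).
\]
For permutation matrices $P_A,P_B$ the product $P_A^\Sigma\odot P_B^\Sigma$ is again the distribution matrix $P_C^\Sigma$ of a unique permutation matrix $P_C$; a short proof is included as Proposition~\ref{prop:closure}. Distribution matrices of permutation matrices are called \emph{simple unit-Monge} matrices. \emph{Seaweed multiplication}, also called sticky-braid multiplication or the unit-Monge distance product, is the problem of computing $P_C$ from $P_A$ and $P_B$, all three given as arrays of length $n$.

The product is not composition. For $n=2$ let $W$ be the transposition, with $W^\Sigma(i,j)=\min(2-i,j)$. Then $W\odot W=W$: two strands that have crossed once and are asked to cross again stay crossed once. (We compute this in Example~\ref{ex:two}.) The effect of such forbidden second crossings depends on the whole input, and this is what makes the multiplication nontrivial.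

\subsection*{The question}
The matrices have $\Theta(n^2)$ entries, so an efficient algorithm must avoid writing them down. Seaweed multiplication in $O(n\log n)$ time is known. The usual method cuts the range of the middle index $j$ into two halves, solves the two resulting problems of half the size, and merges the answers in linear time; the recursion has $O(\log n)$ levels. A word of $\Theta(\log n)$ bits can hold nearly $\log n$ numbers of $O(\log\log n)$ bits each, so one may hope to raise the branching factor to a power of $\log n$. The recursion would then have only $O(\log n/\log\log n)$ levels. Whether seaweed multiplication can be done in $O(n\log n/\log\log n)$ time was asked in \cite{source}. We answer this affirmatively.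

\begin{theorem}\label{thm:main}
On a word-RAM with word size $\Theta(\log n)$, two $n\times n$ permutation matrices can be seaweed-multiplied deterministically in
\[
O\Bigl(\frac{n\log n}{\log\log n}\Bigr)
\]
time and $O(n)$ words of space.
\end{theorem}

\subsection*{The idea}
Everything depends on the merging step. Merging $Q$ parts two at a time takes $\log Q$ rounds, and nothing is gained. We have to merge all $Q$ parts of an instance of size $N$ at once, in $O(N)$ time.

Cutting the middle range into $Q$ intervals writes the product as a pointwise minimum $M=\min(F_1,\dots,F_Q)$, where $F_t$ comes from the $t$-th interval and is described by the recursively computed answers (Section~\ref{sec:split}). The set where the first minimizer is at most $t$ is bounded by a monotone staircase. Away from the staircases the answer can be read off from the parts (Section~\ref{sec:structure}). There are fewer than $Q$ staircases, so on a coarse grid with blocks of $m=Q^2$ rows and columns they meet only $O(Q\cdot N/m)$ cells. At the corners of these cells we can afford to maintain the full vector $(F_1,\dots,F_Q)$, at cost $O(Q)$ per step, for a total of $O(Q^2\cdot N/m)=O(N)$.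 What remains is the interior of the cells met by staircases. All that matters there can be encoded in at most $\frac14\log n$ bits, so the answer is found by table lookup (Section~\ref{sec:merge}).

Section~\ref{sec:recursion} assembles the recursion. Section~\ref{sec:parts} proves a strengthening, Theorem~\ref{thm:entropy}, in which the middle range is partitioned into parts whose products are already known and $\log n$ is replaced by the entropy of the partition, and derives two corollaries: one from this strengthening and one from Theorem~\ref{thm:main}.

\section{Preliminaries}\label{sec:prelim}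

\paragraph{Conventions.} The model is the unit-cost word-RAM with the standard arithmetic, comparison, bitwise and shift operations and indirect addressing. As usual, a word (or $O(1)$ words treated as one) holds the numbers $0,\dots,n$ and addresses $O(n)$ memory cells. We write $\log=\log_2$, and $[\,\cdot\,]$ around a statement is $1$ if it is true and $0$ otherwise. Bounds containing $\log\log n$ are meant for $n\ge3$. For permutations $\alpha,\beta$ of the same size, $\alpha\odot\beta$ is the permutation with distribution matrix $\alpha^\Sigma\odot\beta^\Sigma$; it exists and is unique by Proposition~\ref{prop:closure} below. We allow the $0\times0$ permutation, with distribution matrix $(0)$. The \emph{compression} of a submatrix or of a partial map means replacing its rows and its columns by their ranks.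

\paragraph{Distribution matrices.} Let $X=P^\Sigma$ for an $n\times n$ permutation matrix $P$. From the definition,
\begin{equation}\label{eq:boundary}
X(i,0)=X(n,j)=0,\qquad X(0,j)=j,\qquad X(i,n)=n-i .
\end{equation}
For $i\le i'$ and $j\le j'$,
\begin{equation}\label{eq:monge}
X(i,j')-X(i,j)-X(i',j')+X(i',j)=\#\{k:\ i<k\le i',\ j<\pi(k)\le j'\}\ \ge 0 .
\end{equation}
In particular $P$ is recovered from $X$ by
\begin{equation}\label{eq:density}
P(r,s)=X(r-1,s)-X(r-1,s-1)-X(r,s)+X(r,s-1),\qquad 1\le r,s\le n .
\end{equation}
Finally, since each row and each column contains one point,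
\begin{equation}\label{eq:lip}
X(i,l)-X(j,l)\le\max(0,j-i),\qquad X(i,l)-X(i,j)\le\max(0,l-j).
\end{equation}

\begin{proposition}\label{prop:closure}
If $A=P_A^\Sigma$ and $B=P_B^\Sigma$ for $n\times n$ permutation matrices, then $C=A\odot B$ is the distribution matrix of a unique permutation matrix. The identity permutation is neutral for $\odot$.
\end{proposition}

\begin{proof}
\emph{$C$ satisfies the inequality in \eqref{eq:monge}.} Let $i\le i'$, $l\le l'$, and let $C(i,l')=A(i,j)+B(j,l')$ and $C(i',l)=A(i',j')+B(j',l)$. If $j\le j'$, then $B(j,l')+B(j',l)\ge B(j,l)+B(j',l')$ gives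
\[
C(i,l')+C(i',l)\ge A(i,j)+B(j,l)+A(i',j')+B(j',l')\ge C(i,l)+C(i',l').
\]
If $j>j'$, then $A(i,j)+A(i',j')\ge A(i,j')+A(i',j)$ gives the same conclusion.

\emph{$C$ has the boundary values \eqref{eq:boundary}.} All entries are nonnegative, $C(n,l)\le A(n,n)+B(n,l)=0$ and $C(i,0)\le A(i,0)+B(0,0)=0$. Next, $C(0,l)=\min_j(j+B(j,l))$ equals $B(0,l)=l$ by \eqref{eq:lip}, and $C(i,n)=\min_j(A(i,j)+n-j)$ equals $A(i,n)=n-i$ by \eqref{eq:lip}.

Define $P_C$ by \eqref{eq:density} from $C$. It has nonnegative integer entries. By telescoping, its $r$-th row sums to $C(r-1,n)-C(r,n)-C(r-1,0)+C(r,0)=1$ and its $s$-th column to $C(0,s)-C(0,s-1)-C(n,s)+C(n,s-1)=1$. So $P_C$ is a permutation matrix, and summing \eqref{eq:density} over $r>i$, $s\le j$ gives $P_C^\Sigma=C$. Uniqueness is \eqref{eq:density}.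

\emph{Identity.} We have $\mathrm{Id}^\Sigma(i,j)=\max(0,j-i)$. In $\min_j(\max(0,j-i)+X(j,l))$ the term $j=i$ is $X(i,l)$, and no term is smaller, by \eqref{eq:lip}. In $\min_j(X(i,j)+\max(0,l-j))$ the term $j=l$ is $X(i,l)$, and no term is smaller, again by \eqref{eq:lip}.
\end{proof}

\section{Splitting into colors}\label{sec:split}

Let $P_A,P_B$ be $N\times N$ and cut the middle range: let $0=e_0\le e_1\le\dots\le e_k=N$ and $J_t=\{e_{t-1}+1,\dots,e_t\}$. As long as $j$ stays in $[e_{t-1},e_t]$, the points of $P_A$ and $P_B$ with middle index outside $J_t$ contribute amounts to $P_A^\Sigma(i,j)+P_B^\Sigma(j,l)$ that do not depend on $j$. What is left is a smaller distance product. To record the answers of all the smaller products in one object, we use colors.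

\begin{definition}
A \emph{$k$-colored permutation} of size $N$ is a pair $(\sigma,c)$, where $\sigma$ is a permutation of $[N]$ and $c:[N]\to[k]$. We call $c(r)$ the color of the point $(r,\sigma(r))$, of the row $r$ and of the column $\sigma(r)$. For $t\in[k]$ and $0\le i,j\le N$ put
\[
F_t(i,j)=\#\{r>i:\,c(r)<t\}+\#\{r>i:\,c(r)=t,\ \sigma(r)\le j\}+\#\{r:\,c(r)>t,\ \sigma(r)\le j\},
\]
and $M=\min_{1\le t\le k}F_t$.
\end{definition}

Let $R_t=\pi_A^{-1}(J_t)$ and $S_t=\pi_B(J_t)$ be the rows of $P_A$ and the columns of $P_B$ attached to $J_t$. Let $A_t$ be the compression of $P_A$ restricted to columns $J_t$ and rows $R_t$, and $B_t$ the compression of $P_B$ restricted to rows $J_t$ and columns $S_t$. Both are permutations of size $|J_t|$.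

\begin{lemma}[Splitting]\label{lem:split}
Let $\gamma_t=A_t\odot B_t$. Let $\sigma$ send the $u$-th smallest element of $R_t$ to the $\gamma_t(u)$-th smallest element of $S_t$, and give this point the color $t$, for all $t$ and $u$. For the resulting $k$-colored permutation, $M=P_A^\Sigma\odot P_B^\Sigma$.
\end{lemma}

\begin{proof}
Fix $i,l$ and $t$; let $e_{t-1}\le j\le e_t$, $i'=|R_t\cap[1,i]|$ and $l'=|S_t\cap[1,l]|$. A row $r>i$ with $\pi_A(r)\le j$ has color $<t$, in which case $\pi_A(r)\le j$ is automatic, or color $t$. Hence
\[
P_A^\Sigma(i,j)=\#\{r>i:\ c(r)<t\}+A_t^\Sigma(i',\,j-e_{t-1}).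
\]
A row $x>j$ of $P_B$ with $\pi_B(x)\le l$ lies in some $J_{t'}$ with $t'>t$, in which case $x>j$ is automatic, or in $J_t$. The columns in $S_{t'}$ are the columns of color $t'$, so
\[
P_B^\Sigma(j,l)=\#\{r:\ c(r)>t,\ \sigma(r)\le l\}+B_t^\Sigma(j-e_{t-1},\,l').
\]
Add these and minimize over $j\in[e_{t-1},e_t]$. The last two terms give $\gamma_t^\Sigma(i',l')$, which is $\#\{r>i:\ c(r)=t,\ \sigma(r)\le l\}$ by the definition of $\sigma$. The result is $F_t(i,l)$. Since the ranges $[e_{t-1},e_t]$ cover $\{0,\dots,N\}$, the minimum over $t$ is the full product.
\end{proof}

\begin{example}\label{ex:two}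
Let $N=2$, let $\pi_A=\pi_B=W$ be the transposition, and $J_1=\{1\}$, $J_2=\{2\}$. Then $R_1=S_1=\{2\}$ and $R_2=S_2=\{1\}$, so $\sigma=\mathrm{Id}$, with the point $(1,1)$ of color $2$ and the point $(2,2)$ of color $1$. With $i=0,1,2$ indexing rows and $j=0,1,2$ columns,
\[
F_1=\begin{pmatrix}0&1&2\\0&1&2\\0&1&1\end{pmatrix},\qquad
F_2=\begin{pmatrix}1&2&2\\1&1&1\\0&0&0\end{pmatrix},\qquad
M=\begin{pmatrix}0&1&2\\0&1&1\\0&0&0\end{pmatrix}=W^\Sigma .
\]
The parts alone would suggest the identity; the minimum corrects it to the transposition. Note where the two functions win: $F_2<F_1$ exactly at $(1,2),(2,1),(2,2)$, the lower right corner of the grid, and the two points $(1,2)$, $(2,1)$ of the answer lie in matrix entries that straddle the border of this region.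
\end{example}

It is convenient to forget $P_A$ and $P_B$ and keep only $(\sigma,c)$. This loses nothing.

\begin{lemma}\label{lem:everycolor}
Every $k$-colored permutation $(\sigma,c)$ arises in Lemma~\ref{lem:split}. Hence $M$ is always the distribution matrix of a unique permutation $\tau$, which we call the \emph{merge} of $(\sigma,c)$.
\end{lemma}

\begin{proof}
Choose the cuts with $|J_t|=|c^{-1}(t)|$ (some $J_t$ may be empty). Let $\pi_A$ map $c^{-1}(t)$ increasingly onto $J_t$ for each $t$, and let $\pi_B=\sigma\circ\pi_A^{-1}$. Then $R_t=c^{-1}(t)$, $S_t=\sigma(R_t)$, $A_t=\mathrm{Id}$, and $\gamma_t=B_t$ is the compression of $\sigma$ restricted to $R_t$. So Lemma~\ref{lem:split} returns $(\sigma,c)$. Now apply Proposition~\ref{prop:closure}.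
\end{proof}

By \eqref{eq:density}, the points of $\tau$ are given by
\begin{equation}\label{eq:tau}
P_\tau(r,s)=M(r-1,s)-M(r-1,s-1)-M(r,s)+M(r,s-1).
\end{equation}
The task is to compute $\tau$ from $(\sigma,c)$ in $O(N)$ time, when $k$ is as large as a small power of $\log n$.

\section{Where the minimum is attained}\label{sec:structure}

Fix a $k$-colored permutation $(\sigma,c)$ of size $N\ge1$.

\subsection{Staircases}

Stepping over one row $r$, or over one column $s$ whose point lies in row $r'=\sigma^{-1}(s)$, changes $F_t$ as follows, directly from the definition:
\begin{align}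
F_t(r,j)-F_t(r-1,j)&=-[c(r)<t]-[c(r)=t,\ \sigma(r)\le j],\label{eq:rowstep}\\
F_t(i,s)-F_t(i,s-1)&=[c(r')>t]+[c(r')=t,\ r'>i].\label{eq:colstep}
\end{align}
To compare two of the functions, we compare their counts point by point.

\begin{lemma}\label{lem:difference}
For $t<t'$,
\[
F_{t'}(i,j)-F_t(i,j)=\#\{r>i:\ \sigma(r)>j,\ t\le c(r)<t'\}-\#\{r\le i:\ \sigma(r)\le j,\ t<c(r)\le t'\}.
\]
In particular $F_{t'}-F_t$ is nonincreasing in $i$ and in $j$.
\end{lemma}

\begin{proof}
Consider the contribution of one point $(r,s)$ of color $h$ to $F_{t'}-F_t$. If $h<t$, it is $[r>i]-[r>i]=0$. If $h>t'$, it is $[s\le j]-[s\le j]=0$. If $h=t$, it is $[r>i]-[r>i,\,s\le j]=[r>i,\,s>j]$. If $h=t'$, it is $[r>i,\,s\le j]-[s\le j]=-[r\le i,\,s\le j]$. If $t<h<t'$, it is $[r>i]-[s\le j]=[r>i,\,s>j]-[r\le i,\,s\le j]$. Summing gives the formula. Its first count is nonincreasing in $i$ and $j$, and its second is nondecreasing.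
\end{proof}

So the comparison of $F_{t'}$ with $F_t$ weighs points of small color to the lower right of $(i,j)$ against points of large color to its upper left. Let $a(i,j)$ be the smallest $t$ with $F_t(i,j)=M(i,j)$.

\begin{lemma}\label{lem:monotone}
The function $a$ is nondecreasing in $i$ and in $j$, and $a(i,0)=a(0,j)=1$.
\end{lemma}

\begin{proof}
Let $t=a(i,j)$ and $s<t$. Then $F_t-F_s<0$ at $(i,j)$, and by Lemma~\ref{lem:difference} also at every $(i',j')$ with $i'\ge i$, $j'\ge j$. So $s$ is not a minimizer at $(i',j')$, and $a(i',j')\ge t$. If $i=0$ or $j=0$, the second count in Lemma~\ref{lem:difference} vanishes, so $F_{t'}\ge F_1$ for all $t'$.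
\end{proof}

Thus, for each $t<k$, the set $\{a\le t\}$ is bounded by a staircase. Away from the staircases the merge is visible.

\begin{lemma}\label{lem:uniform}
If $a(r-1,s-1)=a(r,s)=t$, then $P_\tau(r,s)=1$ if and only if $\sigma(r)=s$ and $c(r)=t$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:monotone}, $a=t$ and so $M=F_t$ at all four corners of the entry $(r,s)$. With $r'=\sigma^{-1}(s)$, applying \eqref{eq:colstep} at $i=r-1$ and $i=r$ turns \eqref{eq:tau} into $[c(r')=t,\ r'>r-1]-[c(r')=t,\ r'>r]=[c(r')=t,\ r'=r]$.
\end{proof}

\subsection{The coarse grid}

There are up to $k-1$ staircases, each of length $O(N)$, so even walking along all of them one unit at a time is too slow. We therefore look at them only at a resolution of $m$ rows and columns. Let $m\ge1$ be an integer, $G=\lceil N/m\rceil$ and $p_x=\min(xm,N)$ for $0\le x\le G$. Row block $x$ is $(p_{x-1},p_x]$ and column block $y$ is $(p_{y-1},p_y]$, for $1\le x,y\le G$; the size of block $x$ is $m_x=p_x-p_{x-1}\le m$. The \emph{cell} $(x,y)$ consists of the entries in row block $x$ and column block $y$; its grid points are those of $[p_{x-1},p_x]\times[p_{y-1},p_y]$. We call the cell \emph{uniform}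 if $a(p_{x-1},p_{y-1})=a(p_x,p_y)$, and \emph{mixed} otherwise. At the grid points of a uniform cell $a$ is constant by Lemma~\ref{lem:monotone}, so by Lemma~\ref{lem:uniform} the points of $\tau$ in the cell are exactly the points of $\sigma$ there whose color is this constant.

For $1\le t\le k-1$ and $0\le x\le G$ let
\[
b_t(x)=\#\{y\in\{0,\dots,G\}:\ a(p_x,p_y)\le t\}.
\]
By Lemma~\ref{lem:monotone},
\begin{equation}\label{eq:b}
a(p_x,p_y)\le t\iff y<b_t(x),
\end{equation}
$1\le b_t(x)\le G+1$, and $b_t(x)$ is nonincreasing in $x$ and nondecreasing in $t$. The cell $(x,y)$ is mixed if and only if $a(p_{x-1},p_{y-1})\le t<a(p_x,p_y)$ for some $t\le k-1$. By \eqref{eq:b} this says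
\begin{equation}\label{eq:mixed}
\text{cell }(x,y)\text{ is mixed}\iff b_t(x)\le y\le b_t(x-1)\ \text{ for some } t\le k-1 .
\end{equation}
For fixed $t$ the number of such cells is at most $\sum_{x=1}^G(b_t(x-1)-b_t(x)+1)\le 2G$. Hence there are at most $2kG$ mixed cells, out of $G^2$.

\begin{example}\label{ex:six}
Let $N=6$, $k=2$, $m=2$ and $\sigma=(2,1,4,3,6,5)$, with the points $(2,1),(3,4),(5,6)$ of color $1$ and $(1,2),(4,3),(6,5)$ of color $2$; see Figure~\ref{fig:stairs}. By Lemma~\ref{lem:difference}, $F_2-F_1$ at $(i,j)$ is the number of points of color $1$ to the lower right minus the number of points of color $2$ to the upper left. For $i=0,\dots,6$ and $j=0,\dots,6$ this is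
\[
\begin{pmatrix}
3&2&2&2&1&1&0\\
3&2&1&1&0&0&-1\\
2&2&1&1&0&0&-1\\
1&1&0&0&0&0&-1\\
1&1&0&-1&-1&-1&-2\\
0&0&-1&-2&-2&-2&-2\\
0&0&-1&-2&-2&-3&-3
\end{pmatrix}.
\]
The negative entries form the region $a=2$. At coarse resolution, $b_1(0),\dots,b_1(3)=4,3,2,1$, and \eqref{eq:mixed} declares the cells $(1,3)$, $(2,2)$, $(2,3)$, $(3,1)$, $(3,2)$ mixed. In the uniform cell $(1,1)$ we have $a=1$, so of its two points only $(2,1)$ survives. In the uniform cell $(3,3)$ we have $a=2$, so only $(6,5)$ survives. The other two uniform cells contain no points. Applying \eqref{eq:tau} inside the mixed cells adds $(1,6),(3,4),(4,3),(5,2)$. So $\tau=(6,1,4,3,2,5)$.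
\end{example}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[black!13] (4,0) rectangle (6,-2);
\fill[black!13] (2,-2) rectangle (4,-4);
\fill[black!13] (4,-2) rectangle (6,-4);
\fill[black!13] (0,-4) rectangle (2,-6);
\fill[black!13] (2,-4) rectangle (4,-6);
\draw[black!35,very thin] (0,-6) grid (6,0);
\draw[thick] (0,0) rectangle (6,-6);
\draw[thick] (2,0) -- (2,-6);
\draw[thick] (4,0) -- (4,-6);
\draw[thick] (0,-2) -- (6,-2);
\draw[thick] (0,-4) -- (6,-4);
\draw[very thick,dashed] (6.6,-0.5) -- (5.5,-0.5) -- (5.5,-3.5) -- (2.5,-3.5) -- (2.5,-4.5) -- (1.5,-4.5) -- (1.5,-6.6);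
\fill (0.5,-1.5) circle (0.15);
\fill (3.5,-2.5) circle (0.15);
\fill (5.5,-4.5) circle (0.15);
\draw[thick,fill=white] (1.5,-0.5) circle (0.15);
\draw[thick,fill=white] (2.5,-3.5) circle (0.15);
\draw[thick,fill=white] (4.5,-5.5) circle (0.15);
\draw (5.2,-0.2) rectangle (5.8,-0.8);
\draw (0.2,-1.2) rectangle (0.8,-1.8);
\draw (3.2,-2.2) rectangle (3.8,-2.8);
\draw (2.2,-3.2) rectangle (2.8,-3.8);
\draw (1.2,-4.2) rectangle (1.8,-4.8);
\draw (4.2,-5.2) rectangle (4.8,-5.8);
\node at (-0.9,-0.5) {$a=1$};
\node at (6.9,-5.5) {$a=2$};
\end{tikzpicture}
\caption{A $2$-colored permutation $\sigma$ of size $6$ and its merge $\tau$. Rows are numbered downwards, columns to the right. Disks are the points of $\sigma$, filled for color $1$ and open for color $2$; small squares mark the points of $\tau$. The dashed staircase separates the grid points where the first minimizer $a$ is $1$ (upper left) from those where it is $2$ (lower right). Thick lines form the coarse grid with $m=2$. Shaded cells are mixed. In an unshaded cell, $\tau$ keeps exactly the points of $\sigma$ whose color is the value of $a$ there.}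
\label{fig:stairs}
\end{figure}

\section{Merging in linear time}\label{sec:merge}

We now choose the parameters. If a mixed cell costs $O(k)$, all of them cost $O(k^2G)$, which is $O(N)$ if $m\ge k^2$. On the other hand, the data describing a cell consist of $O(m)$ numbers of size $O(m)$, and to use them as a table index we need $m\log m$ to be small compared with $\log n$. So let
\[
L=\lfloor\log n\rfloor,\qquad Q=\lfloor L^{1/8}\rfloor,\qquad m=Q^2\le L^{1/4},\qquad \beta=\lceil\log(2m+2)\rceil .
\]
Let $n_0$ be a constant such that $Q\ge4$ and $12m\beta\le L/4$ for all $n\ge n_0$. It exists because $m\beta=O(L^{1/4}\log L)$. In this section only these two inequalities and $m=Q^2$ are used; the recursion uses in addition that $\log Q=\Theta(\log\log n)$. The exponent $1/8$ is merely convenient. We assume $n\ge n_0$.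

\begin{lemma}[Merging]\label{lem:merge}
After preprocessing that depends only on $n$ and takes $O(n)$ time and space, the merge $\tau$ of any $k$-colored permutation $(\sigma,c)$ of size $1\le N\le n$ with $k\le Q$ can be computed in $O(N)$ time and, apart from the tables, $O(N)$ space.
\end{lemma}

The rest of this section is the proof.

\paragraph{Packed strings.} All packed data are strings of at most $12m$ fields of $\beta$ bits each, with values in $[0,2m+1]$. The number of fields is fixed for each kind of string, and unused fields are zero. Since a string starts as the zero word, this padding costs no time. Such a string has at most $12m\beta\le L/4$ bits. It fits in a word and can serve as an index into a table with at most $2^{L/4}\le n^{1/4}$ entries. Appending or extracting a field, and concatenating two strings, take $O(1)$ time by shifts and masks.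

\paragraph{Small instances.} If $N\le m$, one table $T_{\mathrm{merge}}$ suffices. Its key is $(N,k,\sigma,c)$, with at most $2m+2$ fields, and its output is $\tau$. Packing and unpacking take $O(N)$ time. From now on $N>m$. Then $G=\lceil N/m\rceil$ satisfies $mG\le 2N$, and $k^2\le m<N$. We use the coarse grid with this $m$ and tabulate the block index of every $s\in[N]$ in $O(N)$ time.

\subsection{Describing a block by few bits}

The column $\sigma(r)$ of a point needs $\log N$ bits, which is too many for a table key that must describe $m$ points. We store only ranks inside a block; one additional counter then locates the points of the block relative to any coarse line.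

For $r$ in row block $x$ let $\rho(r)$ be the rank of $\sigma(r)$ among the columns of the points in row block $x$. For $s$ in column block $y$ let $\kappa(s)$ be the rank of $\sigma^{-1}(s)$ among the rows of the points in column block $y$. The \emph{row word} of block $x$ lists the pairs $(c(r),\rho(r))$ for its rows in order. The \emph{column word} of block $y$ lists the pairs (color of $s$, $\kappa(s)$) for its columns in order. Each has at most $2m$ fields. To find the $\rho$'s, scan the columns $1,\dots,N$ and append each point to a list for its row block. Each list is then sorted by column, and the position of a point in its list is its rank $\rho$. Scanning the rows and appending to lists for column blocks gives the $\kappa$'s. All row and column words are formed in $O(N)$ time, and the column-sorted list of each row block is kept.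

For $0\le x',y'\le G$ and blocks $x,y$ define the counters
\begin{align*}
\ell_x(y')&=\text{number of points in row block $x$ with column}\le p_{y'},\\
d_y(x')&=\text{number of points in column block $y$ with row}>p_{x'} .
\end{align*}
Then, for $r$ in row block $x$ and $s$ in column block $y$,
\begin{equation}\label{eq:ranks}
\sigma(r)\le p_{y'}\iff\rho(r)\le\ell_x(y'),\qquad
\sigma^{-1}(s)>p_{x'}\iff\kappa(s)>m_y-d_y(x'),
\end{equation}
and the number of points of $\sigma$ in the cell $(x,y)$ is
\begin{equation}\label{eq:count}
d_y(x-1)-d_y(x)=\ell_x(y)-\ell_x(y-1).
\end{equation}

\subsection{Steps between coarse corners}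

By \eqref{eq:colstep} and \eqref{eq:rowstep}, with $s$ running over column block $y$ and $r$ over row block $x$,
\begin{align}
F_t(p_{x'},p_y)-F_t(p_{x'},p_{y-1})&=\#\{s:\text{color}>t\}+\#\{s:\text{color}=t,\ \sigma^{-1}(s)>p_{x'}\},\label{eq:bigcol}\\
F_t(p_{x-1},p_{y'})-F_t(p_x,p_{y'})&=\#\{r:\,c(r)<t\}+\#\{r:\,c(r)=t,\ \sigma(r)\le p_{y'}\}.\label{eq:bigrow}
\end{align}
By \eqref{eq:ranks}, the vector of the numbers \eqref{eq:bigcol} for all $t\le k$ is a function of the column word of $y$, $m_y$, $k$ and $d_y(x')$. The vector of the numbers \eqref{eq:bigrow} is a function of the row word of $x$, $m_x$, $k$ and $\ell_x(y')$. Two tables $T_{\mathrm{col}}$ and $T_{\mathrm{row}}$, whose keys have at most $2m+3$ fields, return these vectors in packed form; their entries are at most $m$. So if the vector $(F_1,\dots,F_k)$ at a coarse corner is stored in $k$ ordinary words, moving it to an adjacent coarse corner costs $O(k)$ time, given the relevant counter.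

\subsection{The inside of a cell}

To find $\tau$ inside a mixed cell we need $M$ there up to an additive constant. The values $F_t$ at a corner are again too large for a table key. Only their differences matter, however, and a function that is far above the minimum at one corner cannot reach it anywhere in the cell. So we truncate. The corner used is the upper right one, because that is where the sweep below has the vector available.

\begin{lemma}\label{lem:key}
The points of $\tau$ in the cell $(x,y)$, in coordinates relative to $(p_{x-1},p_{y-1})$, are determined by the row word of $x$, the column word of $y$, the seven numbers $m_x,m_y,k,\ell_x(y-1),\ell_x(y),d_y(x-1),d_y(x)$, and the $k$ numbers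
\[
f_t=\min\Bigl(F_t(p_{x-1},p_y)-\min_{s}F_s(p_{x-1},p_y),\ 2m+1\Bigr),\qquad 1\le t\le k .
\]
\end{lemma}

\begin{proof}
Let $\Delta_t(i,j)=F_t(i,j)-F_t(p_{x-1},p_y)$ for grid points $(i,j)$ of the cell.

\emph{All $\Delta_t$ are determined.} For each row $r$ of block $x$ we know $c(r)$. By \eqref{eq:ranks}, if $\rho(r)\le\ell_x(y-1)$, then $\sigma(r)\le p_{y-1}$, and if $\rho(r)>\ell_x(y)$, then $\sigma(r)>p_y$. Otherwise the point lies in the cell. The columns of the points in the cell are, by \eqref{eq:ranks}, those $s$ in column block $y$ with $m_y-d_y(x-1)<\kappa(s)\le m_y-d_y(x)$, and $\sigma(r)$ is the $(\rho(r)-\ell_x(y-1))$-th smallest of them. So $[\sigma(r)\le j]$ is known for all $j\in[p_{y-1},p_y]$. For each column of block $y$ we know its color and, by \eqref{eq:ranks} with $x'=x-1$, whether its point lies in a row $>p_{x-1}$. Hence \eqref{eq:colstep} gives $\Delta_t$ along the top side $i=p_{x-1}$ of the cell, and then \eqref{eq:rowstep} gives it further down.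

\emph{Truncation is harmless.} From the upper right corner, any grid point of the cell is reached by at most $m$ steps to the left and at most $m$ steps down. By \eqref{eq:colstep} and \eqref{eq:rowstep} each step lowers $F_t$ by $0$ or $1$. So $-2m\le\Delta_t\le0$. Let $\mu=\min_sF_s(p_{x-1},p_y)$, attained at $s^*$, so $f_{s^*}=0$. If $f_t=2m+1$, then both $F_t(i,j)-\mu$ and $f_t+\Delta_t(i,j)$ are at least $1$, while $F_{s^*}(i,j)-\mu=f_{s^*}+\Delta_{s^*}(i,j)\le0$. So such $t$ attain the minimum neither for the true values nor for the truncated ones. If $f_t\le2m$, then $f_t+\Delta_t=F_t-\mu$ exactly. Therefore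
\[
M(i,j)-\mu=\min_t\bigl(f_t+\Delta_t(i,j)\bigr)
\]
at all grid points of the cell, and \eqref{eq:tau}, which is unchanged by adding a constant to $M$, gives the points of $\tau$.
\end{proof}

The table $T_{\mathrm{cell}}$ has as key the data in Lemma~\ref{lem:key}, with at most $4m+7+Q\le12m$ fields (the two words are padded to $2m$ fields each). Its output is the number of points of $\tau$ in the cell followed by their relative coordinates, at most $2m+1$ fields.

\begin{example}
In Example~\ref{ex:six} consider the mixed cell $(3,1)$, with rows $5,6$ and columns $1,2$. It contains no point of $\sigma$. Its row word is $(1,2),(2,1)$ and so is its column word; $\ell_3(0)=\ell_3(1)=0$ and $d_1(2)=d_1(3)=0$. At its upper right corner $(4,2)$ both functions equal $1$, so $f=(0,0)$. The key says that both columns have their points above the cell and both rows have theirs to its right. Going left over column $2$ (color $2$) changes $(F_1,F_2)$ by $(-1,0)$; going left over column $1$ (color $1$) by $(0,0)$; going down over row $5$ (color $1$) by $(0,-1)$; going down over row $6$ (color $2$) by $(0,0)$. So $M-\mu$ at $i=4,5,6$ and $j=0,1,2$ is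
\[
\begin{pmatrix}-1&-1&0\\-1&-1&-1\\-1&-1&-1\end{pmatrix},
\]
and \eqref{eq:tau} yields the single point $(5,2)$.
\end{example}

\paragraph{Building the tables.} Each of the four tables has at most $n^{1/4}$ entries. For each possible index, decode the fields and evaluate the output directly from the definitions, and from the proof of Lemma~\ref{lem:key} for $T_{\mathrm{cell}}$, in $m^{O(1)}$ time. If a consistency check fails on the way (a field out of range, ranks that do not form a permutation, counts violating \eqref{eq:count}, an output that does not fit or is not a $0/1$ matrix with at most one $1$ per row and column, and so on), store $0$. Such entries are never queried, because queried keys come from actual colored permutations. Preprocessing takes $n^{1/4}(\log n)^{O(1)}=O(n)$ time.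

\subsection{The sweep}

It remains to find the mixed cells and, at each of them, the corner vector and the counters. We sweep over the row blocks from the bottom to the top. Then $x$ decreases, so each $b_t(x)$ can only increase, and each staircase is followed by a pointer that only moves to the right.

\paragraph{State.} For each $t\le k-1$ we maintain $y=b_t(x)$ and, if $y\le G$, the vector $V_t=(F_1,\dots,F_k)$ at $(p_x,p_y)$, in $k$ ordinary words. The value of $a$ at that corner is read off from $V_t$ in $O(k)$ time. We also keep an array of the numbers $d_y(x)$ for all $y$.

\paragraph{Initialization, $x=G$.} Since $p_G=N$, we have $d_y(G)=0$ for all $y$. For each $t$ start with $y=0$ and $V_t=0$; this is correct since $F_s(N,0)=0$ for all $s$. While $y\le G$ and $a(p_G,p_y)\le t$, replace $y$ by $y+1$ and, if the new $y$ is at most $G$, update $V_t$ by $T_{\mathrm{col}}$ with $d_y(G)=0$. By \eqref{eq:b} this ends with $y=b_t(G)$.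

\paragraph{Row block $x$, for $x=G,G-1,\dots,1$.} We pass from $p_x$ to $p_{x-1}$ and keep both $b_t(x)$ and $b_t(x-1)$ until the end of the iteration.

\begin{enumerate}
\item \emph{Counters $d$.} A second array, equal to the first at the start, receives $d_y(x-1)$: for each of the at most $m$ points in row block $x$, add $1$ at its column block. At the end of the iteration the two arrays are made equal again by touching the same entries.

\item \emph{Counters $\ell$.} The numbers $b_t(x)$ are nondecreasing in $t$. Merging them with the column-sorted point list of row block $x$ gives $\ell_x(b_t(x))$, for all $t$ with $b_t(x)\le G$, in $O(m+k)$ time.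

\item \emph{Staircases and mixed cells.} For $t=1,\dots,k-1$ in this order: if $b_t(x)=G+1$, then $b_t(x-1)=G+1$ and nothing is done. Otherwise set $y=b_t(x)$ and move $V_t$ from $(p_x,p_y)$ to $(p_{x-1},p_y)$ by $T_{\mathrm{row}}$ with $\ell_x(y)$. Then, while $y\le G$, \emph{visit} $y$:
\begin{itemize}
\item process the cell $(x,y)$ as described below if $y$ exceeds the largest index processed so far in this row block (initially $0$);
\item then stop if $a(p_{x-1},p_y)>t$;
\item otherwise replace $y$ by $y+1$ and, if the new $y$ is at most $G$, update $\ell_x(y)=\ell_x(y-1)+d_y(x-1)-d_y(x)$ by \eqref{eq:count}, and $V_t$ by $T_{\mathrm{col}}$ with $d_y(x-1)$.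
\end{itemize}

Since $b_t(x-1)\ge b_t(x)$, the final $y$ is $b_t(x-1)$ by \eqref{eq:b}, and the visited indices are exactly the $y\le G$ with $b_t(x)\le y\le b_t(x-1)$. By \eqref{eq:mixed}, over all $t$ exactly the mixed cells of row block $x$ are visited.

\emph{Processing the cell $(x,y)$.} We have $y\ge b_t(x)\ge1$. The vector $V_t$ at the upper right corner $(p_{x-1},p_y)$, the counters $d_y(x-1)$, $d_y(x)$, $\ell_x(y)$ and, by \eqref{eq:count}, $\ell_x(y-1)$ are available. Form the key of Lemma~\ref{lem:key} in $O(k)$ time, query $T_{\mathrm{cell}}$, and write out the listed points of $\tau$.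

\item \emph{Uniform cells.} Scan the points of row block $x$ in column order. For a point in column block $y$ let $u=\#\{t\le k-1:\ b_t(x-1)<y\}$, maintained by a pointer that only increases. By monotonicity in $t$, the indices $t\le k-1$ with $b_t(x-1)\ge y$ are $u+1,\dots,k-1$. By \eqref{eq:b}, $a(p_{x-1},p_{y-1})=u+1$. Since $b_t(x)$ is nondecreasing in $t$, \eqref{eq:mixed} says that the cell is mixed if and only if $u+1\le k-1$ and $b_{u+1}(x)\le y$. If the cell is mixed, ignore the point. If it is uniform, output the point as a point of $\tau$ if and only if its color is $u+1$.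
\end{enumerate}

\paragraph{Correctness.} Every mixed cell of row block $x$ is processed exactly once. A cell is certainly not processed twice. We claim that each visited $y$ has been processed by the end of its visit. Consider a visit of $y$ for $t$ at which y is not processed, because some $y'\ge y$ was processed before, during a visit for $t'\le t$. For fixed $t$ the visited indices increase strictly, so $t'<t$. Then $b_{t'}(x)\le b_t(x)\le y\le y'\le b_{t'}(x-1)$, so $y$ was already visited for $t'$, and by induction over the visits it was processed. So the points of $\tau$ in mixed cells are found by Lemma~\ref{lem:key}, those in uniform cells by step~4 and Lemma~\ref{lem:uniform}, and every point of $\tau$ lies in exactly one cell.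

\paragraph{Cost.} Forming the words and lists takes $O(N)$ time. Steps 1, 2 and 4 cost $O(m+k)$ per row block, in total $O(mG)$. For each $t$, the pointer $y$ only increases, up to $G+1$, and each row block adds at most one move by $T_{\mathrm{row}}$ and one visit without an increase of $y$. So initialization and step~3 make $O(G)$ moves and visits for each $t$, each costing $O(k)$ apart from the decoding of output points. The total over $t$ is $O(k\cdot G\cdot k)=O(Q^2G)=O(mG)$. This is where $m=Q^2$ is used. Decoding costs $O(1)$ per point of $\tau$, in total $O(N)$. Since $mG\le2N$, the time is $O(N)$. The space is $O(N+k^2)=O(N)$. This proves Lemma~\ref{lem:merge}. \qed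

\section{The recursion: proof of Theorem~\ref{thm:main}}\label{sec:recursion}

For $n<n_0$ use brute force, in $O(1)$ time. For $n\ge n_0$ build the tables of Lemma~\ref{lem:merge} once, for this $n$, and recurse.

\paragraph{One instance.} Let $(\pi_A,\pi_B)$ have size $N$. If $N=1$, return the only permutation. Otherwise let $k=\min(Q,N)\ge2$ and cut $[N]$ into $k$ consecutive intervals $J_t=(e_{t-1},e_t]$ of sizes $\lfloor N/k\rfloor$ or $\lceil N/k\rceil$. Tabulate the interval index of each element of $[N]$. Scan the rows $r=1,\dots,N$ and append the pair $(r,\ \pi_A(r)-e_{t-1})$ to list $t$ when $\pi_A(r)\in J_t$. The first entries of list $t$ are $R_t$ in increasing order, and the second entries are $A_t$. Scan the columns $s=1,\dots,N$ and append $s$ to a second list $t$ when $\pi_B^{-1}(s)\in J_t$. This list is $S_t$ in increasing order, and $B_t$ maps $\pi_B^{-1}(s)-e_{t-1}$ to the position of $s$ in it. Compute $\gamma_t=A_t\odot B_t$ recursively, form the colored permutation $(\sigma,c)$ of Lemma~\ref{lem:split} by indexing into the lists $R_t$ and $S_t$, and return its merge, computed by Lemma~\ref{lem:merge}. By Lemma~\ref{lem:split} this is $\pi_A\odot\pi_B$.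

\paragraph{Time.} Outside its recursive calls, an instance of size $N$ costs $O(N)$, and the instances at any one depth have total size at most $n$. An instance at depth $d$ has size at most $\lceil n/Q^d\rceil$: if $N\ge Q$, the children have size at most $\lceil N/Q\rceil$, and nested ceilings compose; if $N<Q$, the children have size $1$. So the depth is at most $\lceil\log n/\log Q\rceil$. Since $\log Q=\Theta(\log\log n)$, the total time is
\[
O\Bigl(n\Bigl(1+\frac{\log n}{\log Q}\Bigr)\Bigr)=O\Bigl(\frac{n\log n}{\log\log n}\Bigr).
\]

\paragraph{Space.} In depth-first order one instance per depth is active. An active instance of size $N$ stores the inputs and the computed answers of its children, in $O(N)$ space. So the space is $O\bigl(\sum_d\lceil n/Q^d\rceil\bigr)=O(n)$, plus $O(n)$ for the tables. \qed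

\section{Parts with known products}\label{sec:parts}

Suppose that the middle range is partitioned into intervals for which the product of the parts is known in advance, for instance because one of the parts is the identity. Then the recursion can stop at these intervals. If it never cuts through one of them, a large interval is reached after few levels, and the natural measure of the total work is an entropy.

\begin{theorem}\label{thm:entropy}
Let $[n]$ be partitioned into consecutive nonempty intervals $J_1,\dots,J_K$ with $|J_t|=N_t$. Let $A_t$ be the compression of $P_A$ restricted to columns $J_t$ and its nonzero rows, and $B_t$ the compression of $P_B$ restricted to rows $J_t$ and its nonzero columns. Given $\pi_A$, $\pi_B$ and all $A_t\odot B_t$, one can compute $P_C$ in time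
\[
O\Bigl(n\Bigl(1+\frac{H}{\log\log n}\Bigr)\Bigr),\qquad H=\sum_{t=1}^K\frac{N_t}{n}\log\frac{n}{N_t}\le\log K .
\]
\end{theorem}

If all $N_t=1$, then $H=\log n$ and the products are trivial, so the time bound is that of Theorem~\ref{thm:main}.

\begin{proof}
For $n<n_0$ use brute force. Let $n\ge n_0$, build the tables of Lemma~\ref{lem:merge} in $O(n)$ time, and let $q=\lfloor(Q+1)/2\rfloor$; then $q\ge2$ and $2q-1\le Q$. We call the given intervals \emph{blocks}. The nodes of the recursion are intervals $J$ that are unions of consecutive blocks, and the root is $[n]$. Node $J$ computes $A_J\odot B_J$, where $A_J$ and $B_J$ are the compressed restrictions to the middle indices in $J$. Restricting and compressing in two stages is the same as doing it at once, so Lemma~\ref{lem:split} applies to $A_J,B_J$ and any partition of $J$ into consecutive intervals.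

If $J$ is a single block, return the given product. Otherwise $|J|\ge2$. Cut $J$ into $\min(q,|J|)\ge2$ consecutive nonempty pieces of nearly equal size. We must not cut through blocks, so each block that straddles a cut becomes a child by itself; for each piece, the union of the blocks contained in it, if nonempty, becomes a child. These children are consecutive intervals partitioning $J$, and there are at most $(q-1)+q\le Q$ of them. They are found in $O(|J|)$ time by scanning the blocks of $J$. There are at least two: a unique child would equal $J$, but $J$ is not a single block and is not contained in one piece. Split as in Section~\ref{sec:recursion}, recurse, and merge by Lemma~\ref{lem:merge}, in $O(|J|)$ time outside the recursive calls.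

A child consisting of several blocks lies in one piece, so its size is at most $\lceil|J|/q\rceil$ (if $|J|<q$, the pieces have size $1$ and there is no such child). Hence an internal node at depth $d$ has size at most $\lceil n/q^d\rceil$. If it contains $J_t$, it contains a further block, so
\[
N_t+1\le\lceil n/q^d\rceil<n/q^d+1,\qquad\text{that is,}\qquad d<\log_q(n/N_t).
\]
So $J_t$ is contained in at most $1+\log_q(n/N_t)$ internal nodes. Charging the cost $O(|J|)$ of each internal node to the elements of $J$ gives the total time
\[
O(n)+\sum_tN_t\cdot O\Bigl(1+\log_q\frac n{N_t}\Bigr)=O\Bigl(n\Bigl(1+\frac H{\log q}\Bigr)\Bigr),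
\]
and $\log q=\Theta(\log\log n)$. Finally $H\le\log\sum_t\frac{N_t}n\cdot\frac n{N_t}=\log K$, since $\log$ is concave.
\end{proof}

\begin{corollary}[Run-structured inputs]\label{cor:runs}
Let $K$ be the least number of consecutive intervals $J$ partitioning $[n]$ such that on each $J$ at least one of $\pi_B|_J$, $\pi_A^{-1}|_J$ is monotone (increasing or decreasing). Then $P_C$ is computable in $O\bigl(n\bigl(1+\frac{\log K}{\log\log n}\bigr)\bigr)$ time.
\end{corollary}

\begin{proof}
The property is inherited by subintervals, so the greedy partition from left to right, which extends the current interval as long as possible, uses $K$ intervals. It is found in $O(n)$ time by keeping four flags, one for each way of being monotone. All $A_J,B_J$ are formed in $O(n)$ time with the lists of Section~\ref{sec:recursion}. It remains to find each product $A_J\odot B_J$ in $O(|J|)$ time; then Theorem~\ref{thm:entropy} applies.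

If $\pi_B|_J$ is increasing, then $B_J=\mathrm{Id}$ and the product is $A_J$, by Proposition~\ref{prop:closure}. If $\pi_A^{-1}|_J$ is increasing, then $A_J=\mathrm{Id}$ and the product is $B_J$. If $\pi_B|_J$ is decreasing, then $B_J$ is the reversal $W(k)=N+1-k$ with $N=|J|$; if $\pi_A^{-1}|_J$ is decreasing, then $A_J=W$. In both cases the product is $W$, because $W$ is absorbing, as we now check. We have $W^\Sigma(i,j)=\min(N-i,j)$. Let $X$ be the distribution matrix of any permutation of size $N$.

\emph{$X\odot W^\Sigma=W^\Sigma$.} Consider $X(i,j)+\min(N-j,l)$. For $j=0$ it is $l$, and for $j=N$ it is $N-i$. If the second term is $l$, the sum is at least $l$. Otherwise it is $X(i,j)+N-j\ge N-i$, since at most $N-j$ of the $N-i$ rows $>i$ have their point in a column $>j$.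

\emph{$W^\Sigma\odot X=W^\Sigma$.} Consider $\min(N-i,j)+X(j,l)$. For $j=0$ it is $l$, and for $j=N$ it is $N-i$. If the first term is $N-i$, the sum is at least $N-i$. Otherwise it is $j+X(j,l)\ge l$, since at most $j$ of the $l$ columns $\le l$ have their point in a row $\le j$.
\end{proof}

The last corollary follows from Theorem~\ref{thm:main} by padding. A \emph{subpermutation matrix} is a $0/1$ matrix with at most one $1$ in each row and each column. Its matrix $P^\Sigma$ is defined as before, by counting the ones below and to the left of $(i,j)$, with row index from $0$ to the number of rows and column index from $0$ to the number of columns. In the distance product the minimum is over all values of the common index.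

\begin{corollary}[Subpermutation matrices]\label{cor:sub}
Let $P_A$ $(n_1\times n_2)$ and $P_B$ $(n_2\times n_3)$ be subpermutation matrices given by their lists of ones. The subpermutation matrix $P_C$ $(n_1\times n_3)$ with $P_C^\Sigma=P_A^\Sigma\odot P_B^\Sigma$ exists and is computable in
\[
O\Bigl(n_1+n_2+n_3+\frac{n_2\log n_2}{\log\log n_2}\Bigr)
\]
time, for $n_2\ge3$ and words of $\Theta(\log(n_1+n_2+n_3))$ bits.
\end{corollary}

\begin{proof}
The formula \eqref{eq:density} holds for subpermutation matrices too, so $P_C$ is unique if it exists.

If row $r$ of $P_A$ is zero, then rows $r-1$ and $r$ of $P_A^\Sigma$ agree, and so do rows $r-1$ and $r$ of the product. So deleting a zero row of $P_A$ only deletes a repeated row of these matrices, and a zero row is reinserted into $P_C$ afterwards. Zero columns of $P_B$ are treated in the same way, with columns in place of rows. After these deletions, which take $O(n_1+n_2+n_3)$ time, $P_A$ has $r_A\le n_2$ rows, all nonzero, and $P_B$ has $r_B\le n_2$ columns, all nonzero.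

Add $n_2-r_A$ new rows \emph{above} $P_A$, with ones in its $n_2-r_A$ zero columns, and $n_2-r_B$ new columns \emph{to the right} of $P_B$, with ones in its $n_2-r_B$ zero rows. The results $P_A'$, $P_B'$ are $n_2\times n_2$ permutation matrices. Distribution entries count ones strictly below row index $i$ and up to column index $j$. Hence, for $i\ge n_2-r_A$ and $l\le r_B$,
\[
P_A'^{\,\Sigma}(i,j)=P_A^\Sigma(i-(n_2-r_A),\,j),\qquad P_B'^{\,\Sigma}(j,l)=P_B^\Sigma(j,l)
\]
for all $j$. So $P_{C'}^\Sigma=P_A'^{\,\Sigma}\odot P_B'^{\,\Sigma}$ agrees at $(i,l)$ with $P_A^\Sigma\odot P_B^\Sigma$ at $(i-(n_2-r_A),l)$. At such $(i,l)$ it counts only points of $P_{C'}$ in the last $r_A$ rows and the first $r_B$ columns. So the restriction of $P_{C'}$ to these rows and columns is the required matrix. Compute $P_{C'}$ by Theorem~\ref{thm:main} with $n=n_2$. The word size may exceed $\Theta(\log n_2)$, but the proof of Theorem~\ref{thm:main} uses only a lower bound $\Omega(\log n_2)$ on it.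
\end{proof}

\begin{remark}
We make no claim that $n\log n/\log\log n$ is optimal; no superlinear lower bound is proved here.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Approximate Matching In Grammar-Compressed Strings},
\texttt{http://www.stringology.org/event/2014/psc14p12\_presentation.pdf}.
\end{thebibliography}

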